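# Symbols, trees, and the tropical Dolbeault cohomology of totally degenerate abelian varieties

Throughout, $K$ is a complete algebraically closed non-archimedean field with nontrivial absolute value.

## 1. Slopes on a Tate curve

Let $m\in K^*$ with $|m|<1$, and let $A=\mathbb G_m/m^{\mathbb Z}$, so that $A^{\rm an}=\mathbb G_m^{\rm an}/m^{\mathbb Z}$. Let $t$ be the coordinate on $\mathbb G_m$. Consider real functions on open subsets of $A^{\rm an}$ that can be written locally as
$$h=\sum_j c_j\log|f_j|+\text{const},\qquad c_j\in\mathbb R,\ f_j \text{ analytic units}.$$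
Let $\mathcal L^1$ be the sheaf of such functions modulo locally constant functions, and write $\langle f\rangle$ for the class of $\log|f|$. Since $|mt|=|m|\,|t|$, the class $\langle t\rangle$ is a global section of $\mathcal L^1$ on $A^{\rm an}$, although $\log|t|$ itself is not a function there. Are there global sections other than the multiples of $\langle t\rangle$? We answer this by hand.

**Points and local units.** For $y\in\mathbb G_m^{\rm an}$ and $b\in K$ put $r_b(y)=|t-b|(y)$. Since polynomials over $K$ split, $y$ is determined by the numbers $r_b(y)$. For $a\in K$, $u\ge 0$ let $\eta_{a,u}$ be the seminorm $\sum c_\nu(t-a)^\nu\mapsto\max|c_\nu|u^\nu$. It has $r_b=\max(u,|a-b|)$. If $r_a(y)<r_b(y)$, then $|t-b|=|a-b|$ near $y$ by the ultrametric inequality.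

Let $f$ be a unit near $y$. Rational functions in $t$ without pole at $y$ are dense in $\mathcal H(y)$, so there is such a $g$ with $|f-g|(y)<|f(y)|$. This inequality persists near $y$, so $|f|=|g|$ there. Factoring $g$, we see that near $y$ every $h$ as above has the form $\text{const}+\sum_j c_j\log|t-b_j|$ with $r_{b_j}(y)>0$. There are two kinds of points.

*Kind (A): $\inf_b r_b(y)$ is $0$ or is not attained.* For each $b_j$ there is $a$ with $r_a(y)<r_{b_j}(y)$, so $|t-b_j|$ is constant near $y$. Hence $\mathcal L^1_y=0$.

*Kind (B): $r=\inf_b r_b(y)>0$ is attained at some $a$.* Then $y=\eta_{a,r}$. (If $r_b(y)>r$, then $r_b(y)=|a-b|$. If $r_b(y)=r$, then $|a-b|\le r$.) Terms with $r_{b_j}(y)>r$ are constant near $y$. If $|b_i-b_j|<r$ and $r_{b_i}(y)=r_{b_j}(y)=r$, then $|t-b_i|=|t-b_j|$ near $y$. So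
$$h=\text{const}+\sum_jc_j\log|t-b_j|,\qquad |b_j-a|\le r,\quad |b_i-b_j|=r\ (i\ne j).$$
The classes of $\{b:|b-a|\le r\}$ modulo $|b-b'|<r$ are the *directions* down from $y$. Along $u\mapsto\eta_{b_i,u}$, with $u<r$ close to $r$, we have $|t-b_i|=u$ and $|t-b_j|=r$ for $j\neq i$, so $h$ has slope $c_i$ in $\log u$. In all other directions down the slope is $0$. Along $u\mapsto\eta_{a,u}$ with $u>r$ close to $r$, all $|t-b_j|$ equal $u$, so the slope is $\sum_jc_j$. Thus
$$\text{slope just above }y=\text{sum of the slopes in the directions down from }y. \tag{1.1}$$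

**No flow enters a disc.** Let $\omega$ be a section of $\mathcal L^1$ on $\mathbb G_m^{\rm an}$, let $y=\eta_{a,r}$, $r>0$, and let $b$ be a direction down from $y$ with $0\notin\{z:|z-b|<r\}$. We claim that the slope of $\omega$ in this direction is $0$.

Suppose not. Let $\Sigma$ be the set of points $\eta_{a',u}$ with $|a'-b|<r$, $0<u<r$, such that the slope of $\omega$ just above $\eta_{a',u'}$ is nonzero for every $u'\in[u,r)$. It contains $\eta_{b,u}$ for $u$ close to $r$. Order points by comparing all $r_b$, and take a nonempty maximal chain $\mathcal C$ in $\Sigma$. Going down the chain, $|P|$ decreases for each polynomial $P$, so the points of $\mathcal C$ converge downward to a multiplicative seminorm $y_\infty$. It lies in $\mathbb G_m^{\rm an}$: since $|b|\ge r>|a'-b|$, all points of $\mathcal C$ have $|t|=|b|$.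

If $y_\infty$ is of kind (A), then $\omega=0$ on a neighborhood of $y_\infty$. This neighborhood contains points of $\mathcal C$ together with the points just above them, so the slope there is $0$, a contradiction. If $y_\infty=\eta_{a_\infty,u_\infty}$ is of kind (B), then each point $\eta_{a',u}$ of $\mathcal C$ satisfies $r_{a'}(y_\infty)\le u$, so $|a'-a_\infty|\le u$ and $\eta_{a',u}=\eta_{a_\infty,u}$. The slope is constant just above $y_\infty$ and nonzero at the points of $\mathcal C$, so $y_\infty\in\Sigma$, and by maximality $y_\infty\in\mathcal C$. By (1.1) some slope down from $y_\infty$ is nonzero, and a point slightly lower in that direction extends $\mathcal C$. This is a contradiction.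

**Conclusion.** Let $\omega$ be a section of $\mathcal L^1$ on $\mathbb G_m^{\rm an}$. It is $0$ near points of kind (A). At $\eta_{a,r}$ with $0<r<|a|$ every direction $b$ has $|b|=|a|>r$, so all slopes down vanish and $\omega=0$ near that point. At $\eta_{0,r}$ only the direction of $0$ can carry a slope, so $\omega=c(r)\langle t\rangle$ near $\eta_{0,r}$. The number $c(r)$ is locally constant in $r$, hence equal to a constant $c$. At the points of the first two types $\log|t|$ is locally constant. So $\omega=c\langle t\rangle$ everywhere. Pulling back from $A^{\rm an}$ to $\mathbb G_m^{\rm an}$ is injective, so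
$$H^0(A^{\rm an},\mathcal L^1)=\mathbb R\,\langle t\rangle. \tag{1.2}$$

The form $d'u$ on $\mathbb R$ is invariant under translation by $\log|m|$, and $\langle t\rangle$ is its image on $A^{\rm an}$. So (1.2) says that all closed $(1,0)$-forms on the Tate curve come from invariant forms on the line. We now ask the same thing for all bidegrees and all dimensions.

## 2. Superforms, tropical charts, and the map $\Phi_A^{p,q}$

Let $A$ be an abelian variety over $K$ of dimension $n$ with totally degenerate reduction. Then $A^{\rm an}\cong T^{\rm an}/M$, where $T$ is a split torus of dimension $n$ with cocharacter lattice $N$, and $M\subset T(K)$ is a lattice. This means that $\mathrm{trop}_T:T^{\rm an}\to N_{\mathbb R}=N\otimes\mathbb R$ maps $M$ isomorphically onto a complete lattice $\Lambda\subset N_{\mathbb R}$. Let $\pi:T^{\rm an}\to A^{\rm an}$ be the universal covering. We choose a basis of $N$, so $T=\mathbb G_m^n$ with coordinates $t_1,\dots,t_n$ and $N_{\mathbb R}=\mathbb R^n$, and use $\log|t_i|$ as coordinates of $\mathrm{trop}_T$. A sign change is irrelevant.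 In §1, $n=1$, $M=m^{\mathbb Z}$, $\Lambda=\mathbb Z\log|m|$.

**Superforms.** For $\Omega\subset N_{\mathbb R}$ open, $A^{p,q}(\Omega)=A^p(\Omega,\mathbb R)\otimes_{C^\infty(\Omega)}A^q(\Omega,\mathbb R)$, with elements $\sum f_{IJ}\,d'u_I\wedge d''u_J$. The operator $d''$ differentiates the coefficients and adds $d''u_j$ in the second factor. Example: on $\mathbb R$, $d''(f\,d'u)=f'\,d''u\wedge d'u$, so $f\,d'u$ is closed iff $f$ is locally constant. On the support of a polyhedral complex, superforms are restrictions of superforms on open subsets of the ambient space, and two are identified if they restrict equally to every cell.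

**Tropical charts.** An open $U$ in a variety $X$ is *very affine* if it is a closed subvariety of a torus. Put $H_U=\mathcal O(U)^*/K^*$, a free abelian group of finite rank. Choosing lifts of a basis gives $\mathrm{trop}_U:U^{\rm an}\to(H_U)_{\mathbb R}^*$ by $\log|\cdot|$, canonical up to translation. Its image $\mathrm{Trop}(U)$ is the support of a finite polyhedral complex. A *tropical chart* $(V,\varphi_U)$ consists of such a $U$ and $V=\mathrm{trop}_U^{-1}(\Omega)$ with $\Omega\subset\mathrm{Trop}(U)$ open. Example: for $U=\mathbb P^1\setminus\{0,1,\infty\}$ with units $t$, $1-t$, $\mathrm{Trop}(U)$ is the tripod where $\max(u,v,0)$ is attained at least twice.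

A form in $A^{p,q}(W)$, $W\subset X^{\rm an}$ open, is given by charts $(V_i,\varphi_{U_i})$ covering $W$ and superforms $\alpha_i$ on $\mathrm{trop}_{U_i}(V_i)$ that agree after pull-back to the charts on $V_i\cap V_j$. Two such data give the same form if they agree on a common refinement. For $f\in\mathcal O(U)^*$ let $d'\log|f|$ be the form given by the linear form $f\in H_U$. The cohomology of $(A^{p,\bullet}(W),d'')$ is $H^{p,\bullet}_{d''}(W)$.

**The map.** Locally on $A^{\rm an}$ take a section $\varsigma$ of $\pi$ and a chart $(V,\varphi_U)$ with an integral $\mathbb R$-affine map $F$ such that $\mathrm{trop}_T\circ\varsigma=F\circ\mathrm{trop}_U$ on $V$. Pulling back by $F$ gives $\phi_A^{p,q}:A^{p,q}(N_{\mathbb R})^\Lambda\to A^{p,q}(A^{\rm an})$, compatible with $d''$ (see §11). Constant superforms are invariant and closed, so we get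
$$\Phi_A^{p,q}:\Lambda^pN_{\mathbb R}^*\otimes_{\mathbb R}\Lambda^qN_{\mathbb R}^*\to H^{p,q}_{d''}(A^{\rm an}),\qquad\alpha\mapsto[\phi_A^{p,q}(\alpha)].$$
Two things are known: $\Phi_A^{p,q}$ is injective, and for $n=1$, where $A$ is a Mumford curve, a result of Jell and Wanner implies that it is an isomorphism. We use neither. The question is whether $\Phi_A^{p,q}$ is always surjective. It is.

**Theorem A.** $\Phi_A^{p,q}$ is an isomorphism for every abelian variety $A$ over $K$ with totally degenerate reduction and all $p,q$. In particular $\dim H^{p,q}_{d''}(A^{\rm an})=\binom np\binom nq$.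

**Theorem B.** Let $B=N_{\mathbb R}/\Lambda$, let $\tau_A:A^{\rm an}\to B$ be induced by $\mathrm{trop}_T$, and let $\mathcal A_B^{p,q}$ be the sheaf of superforms on $B$. For every open $\Omega\subset B$, pull-back $\mathcal A_B^{p,\bullet}(\Omega)\to A^{p,\bullet}(\tau_A^{-1}(\Omega))$ is a quasi-isomorphism, so $H^{p,q}_{d''}(\tau_A^{-1}(\Omega))\cong\Lambda^pN_{\mathbb R}^*\otimes H^q(\Omega,\mathbb R)$. The same holds for $T^{\rm an}/M\to N_{\mathbb R}/\mathrm{trop}_T(M)$ for any subgroup $M\subset T(K)$ that $\mathrm{trop}_T$ maps injectively onto a discrete subgroup of any rank. In that case the sheaf of forms on $T^{\rm an}/M$ is, by definition, obtained from $A^{p,q}_{T^{\rm an}}$ by descent (translations by $M$ are algebraic automorphisms of $T$).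

**Corollary C.** $\bigoplus_{p,q}\Phi_A^{p,q}$ is an isomorphism of bigraded algebras. Hence the cup product $H^{p,q}\times H^{n-p,n-q}\to H^{n,n}\cong\mathbb R$ is perfect.

The proof rests on the following published facts.

* **(F1)** Gubler, *Forms and currents on the analytification of an algebraic variety (after Chambert-Loir and Ducros)*: tropical charts form a basis of the topology; the intersection of charts on $U,U'$ is a chart on $U\cap U'$; smooth partitions of unity exist on paracompact open subsets. So the sheaves $A^{p,q}$ are fine on paracompact open subsets.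
* **(F2)** Jell, *A Poincaré lemma for real-valued differential forms on Berkovich spaces*, Math. Z. 282 (2016): on analytifications of varieties, $d''$-closed $(p,q)$-forms with $q>0$ are locally $d''$-exact.
* **(F3)** If $V$ is strictly $K$-affinoid and $f\in(\mathcal O(V)^*)^r$, then $\log|f|(V)\subset\mathbb R^r$ is a finite union of polytopes (Berkovich, *Smooth $p$-adic analytic spaces are locally contractible II*, Cor. 6.2.2; Ducros, *Espaces de Berkovich, polytopes, squelettes et théorie des modèles*, Thm. 3.2).
* **(F4)** Berkovich, *Étale cohomology for non-Archimedean analytic spaces*: étale maps are open; the category of finite étale germs over $(X,x)$ is equivalent to that of finite étale $\mathcal H(x)$-algebras (Thm. 3.4.1). Example, $\operatorname{char}K\ne2$: squaring $z\mapsto z^2$ on $\mathbb G_m^{\rm an}$ over $x=\eta_{0,r}$. The point $\eta_{0,\sqrt r}$ lies over $x$ and is fixed by $z\mapsto-z$, which permutes the fiber transitively. So the fiber is one point, and the germ corresponds to the quadratic extension $\mathcal H(\eta_{0,\sqrt r})/\mathcal H(x)$.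
* **(F5)** Milnor $K$-theory has norm maps for finite field extensions, and for $k'/k$ finite Galois with group $G$, $\mathrm{res}_{k'/k}\circ N_{k'/k}=\sum_{g\in G}g_*$ on $K_p^M(k')$ (Bass–Tate, Kato; see Rost, *Chow groups with coefficients*, rule R1c and Thm. 1.4). For $p=1$ this says that the field norm is the product of the conjugates.
* **(F6)** Sheaf theory: proper base change for locally compact Hausdorff spaces; cohomology on compact Hausdorff spaces commutes with filtered colimits of sheaves; homotopy invariance for constant coefficients.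

## 3. Where contraction to the skeleton works, and where it stops

By (F1) and (F2), $H^{p,q}_{d''}(W)$ is the $q$-th sheaf cohomology of $\ker(d''|A^{p,0})$ for $W$ paracompact. For $p=0$ this kernel is the constant sheaf $\mathbb R$, so only the homotopy type of the space matters, and contracting the fibers of $\tau_A$ is enough. A sensible person tries to contract for $p\ge1$ as well.

This fails at once, because the coefficient sheaf is no longer constant along the fibers. In the fiber $\{|t|=1\}$ of §1, $\mathcal L^1$ has stalk $0$ at points of kind (A), while at $\eta_{0,1}$ its stalk is $\bigoplus\mathbb R$ over all residue classes. Homotopy invariance says nothing about such a sheaf. Restricting forms to the skeleton $\{\eta_{0,e^u}\}$ does not help: $|t-1|(\eta_{0,e^u})=\max(e^u,1)$, so $d'\log|t-1|$ restricts to $d'\max(u,0)$, which is not a smooth form.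

One can instead follow slopes as in §1, one torus coordinate at a time. On $\mathbb G_m^2$ with coordinates $(T,t)$, fix $T$ at the point $x=\eta_{0,1}$ and look at $|t|=1$ over $k=\mathcal H(x)$. Now the factorization of units into linear factors breaks down: $t^2-T$ does not split over $k$. Indeed a root $b\in k$ would have $|b|=1$, and its reduction would be a square root of $\tilde T$ in $\tilde K(\tilde T)$, which does not exist. Moreover constants are no longer harmless, since $\langle c\rangle$ for $c\in k^*$ need not vanish.

The way past these points has three parts. First, describe closed $(p,0)$-forms by symbols $\langle f_1\rangle\wedge\dots\wedge\langle f_p\rangle$ of analytic functions. The resulting sheaf $\mathcal L^p$ makes sense on every analytic space, and in particular it passes along $\pi$, which is not algebraic. Second, $\mathcal L^p$ is a quotient of Milnor $K$-theory of $\mathcal H(x)$, so norms allow us to replace $k$ by $k^{\rm sep}$, where polynomials split after a small perturbation. Third, the fiber over $k^{\rm sep}$ is a tree as in §1,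 and there the descent of slopes becomes a cohomology computation with coefficients coming from the base.

## 4. Constant forms on polyhedral sets

A polytope is the convex hull of a finite nonempty set. A *polyhedral set* $P\subset\mathbb R^r$ is a finite union of polytopes. For a polytope $\sigma$ let $L(\sigma)$ be the linear space parallel to its affine hull.

**Definition 4.1.** A constant form $\omega\in\Lambda^p(\mathbb R^r)^*$ *vanishes on* $P$ if $\omega|_{L(\sigma)}=0$ for every polytope $\sigma\subset P$.

Example: let $P\subset\mathbb R^2$ be contained in the tripod where $\max(u,v,0)$ is attained at least twice. Polytopes in $P$ have dimension at most $1$, so $du\wedge dv$ vanishes on $P$. If $P$ contains a segment of the ray $u=v\ge0$, then $du$ does not vanish on $P$.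

**Lemma 4.2.** (a) If $P'\subset P$ and $\omega$ vanishes on $P$, it vanishes on $P'$. (b) If $P=\bigcup P_i$ is a finite union and $\omega$ vanishes on each $P_i$, it vanishes on $P$. (c) For $\lambda$ linear, $\lambda^*\omega$ vanishes on $P$ iff $\omega$ vanishes on $\lambda(P)$.

**Proof.** (a) is clear. (b) Write each $P_i$ as a finite union of polytopes. A polytope $\sigma\subset P$ is the finite union of its intersections with these, and each nonempty intersection is a polytope. One of them, $\sigma'$, has dimension $\dim\sigma$. Then $L(\sigma')=L(\sigma)$ and $\sigma'$ lies in some $P_i$, so $\omega|_{L(\sigma)}=0$. (c) If $\sigma\subset P$, then $\lambda(\sigma)\subset\lambda(P)$ is a polytope with $L(\lambda(\sigma))=\lambda(L(\sigma))$, which gives "if". For "only if" write $P=\bigcup\sigma_j$. Since $L(\sigma_j)\to\lambda(L(\sigma_j))$ is surjective and $\lambda^*\omega|_{L(\sigma_j)}=0$, we get $\omega|_{\lambda(L(\sigma_j))}=0$. Every polytope in $\lambda(\sigma_j)$ has its linear space inside $\lambda(L(\sigma_j))$, so $\omega$ vanishes on $\lambda(\sigma_j)$,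 and (b) applies. $\square$

## 5. The sheaf of symbols $\mathcal L^p$

"Space" means a good strictly $K$-analytic space, so strictly affinoid neighborhoods form a basis at every point. Put $\mathcal O(V)^*_{\mathbb R}=\mathcal O(V)^*\otimes_{\mathbb Z}\mathbb R$ and $S^p(V)=\Lambda^p_{\mathbb R}\,\mathcal O(V)^*_{\mathbb R}$.

**Definition 5.1.** Let $V$ be strictly affinoid and $E\subset\mathcal O(V)^*_{\mathbb R}$ a subspace spanned by finitely many functions. Let $P_E(V)\subset E^*$ be the image of $v\mapsto(f\mapsto\log|f(v)|)$. An element $\theta\in\Lambda^pE$, viewed as a constant form on $E^*$, is *null on $V$* if it vanishes on $P_E(V)$.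

If $f_1,\dots,f_r$ span $E$, then $E^*\hookrightarrow\mathbb R^r$ carries $P_E(V)$ onto $\log|f|(V)$, so $P_E(V)$ is polyhedral by (F3). For $E\subset E'$ the map $E'^*\to E^*$ carries $P_{E'}(V)$ onto $P_E(V)$, so by Lemma 4.2(c) nullity does not depend on $E$. In the same way $\sum c_If_{i_1}\wedge\dots\wedge f_{i_p}$ is null on $V$ iff $\sum c_Idu_I$ vanishes on $\log|f|(V)$, for any finite family $f$ of units. Null elements form a subspace, they restrict to null elements (4.2(a)), nullity can be checked on finite strictly affinoid covers (4.2(b)), and null $\wedge$ anything is null.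

Example, $p=1$: $\sum c_if_i$ is null on $V$ iff $\sum c_i\log|f_i|$ takes finitely many values on $V$. Indeed, $\sum c_idu_i$ vanishes on a polyhedral set iff $\sum c_iu_i$ is constant on each polytope in it, and a finite-valued continuous function on a polytope is constant.

**Definition 5.2.** $\mathcal L^p_X$ is the sheaf associated with $U\mapsto S^p(U)/\{\text{elements null on every strictly affinoid }V\subset U\}$.

Its stalk is $\mathcal L^p_x=\operatorname{colim}_VS^p(V)/\mathrm{Null}(V)$ over strictly affinoid neighborhoods $V$ of $x$. Indeed, an element null on every strictly affinoid subset of $U$ is null on each $V\subset U$, an element null on $V$ is null on every strictly affinoid subset of the interior of $V$, and the two kinds of neighborhoods are cofinal in each other. So $\mathcal L^*_x$ is a graded-commutative $\mathbb R$-algebra, generated over $\mathcal L^0_x=\mathbb R$ by the classes $\langle f\rangle\in\mathcal L^1_x$, $f\in\mathcal O_{X,x}^*$. By the example, $\sum c_i\langle f_i\rangle=0$ in $\mathcal L_x^1$ iff $\sum c_i\log|f_i|$ is constant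 near $x$, so $\mathcal L^1$ is the sheaf of §1.

**(P1) Functoriality.** A morphism $h:X'\to X$ induces $h^{-1}\mathcal L^p_X\to\mathcal L^p_{X'}$, because $\log|f\circ h|(V')\subset\log|f|(V)$ if $h(V')\subset V$.

**(P2) Symbols of elements of $\mathcal H(x)^*$.** If $|f|=c|g|$ near $x$ with $c\in\mathbb R_{>0}$, then $\log|f|-\log|g|$ is constant and $\langle f\rangle=\langle g\rangle$. In particular $\langle c\rangle=0$ for $c\in K^*$. If $f\in\mathcal O_{X,x}^*$, $g\in\mathcal O_{X,x}$ and $|f-g|(x)<|f(x)|$, then $|f|=|g|$ near $x$, so $\langle f\rangle=\langle g\rangle$. The image of $\mathcal O_{X,x}$ is dense in $\mathcal H(x)$. For $h\in\mathcal H(x)^*$ put $\langle h\rangle:=\langle f\rangle$ for any $f\in\mathcal O_{X,x}$ with $|f-h|(x)<|h|$. Two choices $f,f'$ satisfy $|f-f'|(x)<|h|=|f(x)|$, so this is well defined. If $f,f'$ approximate $h,h'$, then $|ff'-hh'|\le\max(|f|\,|f'-h'|,|h'|\,|f-h|)<|hh'|$ at $x$, so $\langle\cdot\rangle:\mathcal H(x)^*\to\mathcal L_x^1$ is a homomorphism. It is functorial, and $\langle h\rangle=\langle h'\rangle$ if $|h-h'|<|h|$.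

**(P3) Steinberg relation.** If $a,b\in\mathcal H(x)^*$ and $a+b=1$, then $\langle a\rangle\wedge\langle b\rangle=0$. Choose $f\in\mathcal O_{X,x}$ with $|f-a|(x)<\min(|a|,|b|)$. Then $\langle a\rangle=\langle f\rangle$ and, as $|(1-f)-b|=|a-f|<|b|$, $\langle b\rangle=\langle1-f\rangle$. By the ultrametric inequality $(\log|f|,\log|1-f|)$ takes values in the tripod of §4, where $du\wedge dv$ vanishes. Hence there is a surjective, functorial ring homomorphism
$$K^M_*(\mathcal H(x))\otimes\mathbb R\to\mathcal L^*_x.\tag{5.3}$$

**(P4) Étale maps.** If $h:X'\to X$ is étale and $h(x')=x$, then $\mathcal L_x^p\to\mathcal L^p_{x'}$ is injective. Let $\theta\in\mathcal L^p_x$ be represented through functions $f$, and let $h^*\theta$ be null on a neighborhood $V'$ of $x'$. As $h$ is open, there is a strictly affinoid neighborhood $V\subset h(V')$ of $x$ on which the representation is defined. Then $\log|f|(V)\subset\log|f\circ h|(V')$, and 4.2(a) shows that $\theta$ is null on $V$.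

**(P5) Galois descent.** If moreover $\mathcal H(x')/\mathcal H(x)$ is finite Galois with group $G$, then $G$ acts on the germ $(X',x')$ over $(X,x)$ by (F4), and $\mathcal L^p_x=(\mathcal L^p_{x'})^G$. Injectivity is (P4), and the image is invariant. Given $\theta\in(\mathcal L_{x'}^p)^G$, lift it by (5.3) to $\xi\in K^M_p(\mathcal H(x'))\otimes\mathbb R$. By functoriality of (5.3), the class of $N(\xi)\in K^M_p(\mathcal H(x))\otimes\mathbb R$ in $\mathcal L_x^p$ maps in $\mathcal L^p_{x'}$ to the class of $\mathrm{res}\,N(\xi)=\sum_gg_*\xi$ (F5), which is $\sum_gg\theta=|G|\theta$. So $\theta$ comes from $\mathcal L_x^p$.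

## 6. Closed $(p,0)$-forms are symbols

**Proposition 6.1.** Let $X$ be a smooth variety over $K$. Then $\ker(d'':A^{p,0}\to A^{p,1})\cong\mathcal L^p_{X^{\rm an}}$ canonically, with $d'\log|f_1|\wedge\dots\wedge d'\log|f_p|\leftrightarrow\langle f_1\rangle\wedge\dots\wedge\langle f_p\rangle$. Consequently $H^{p,q}_{d''}(W)=H^q(W,\mathcal L^p)$ for every paracompact open $W\subset X^{\rm an}$.

**Proof.** We compare both sheaves with constant forms on tropicalizations. Very affine opens are a basis of the Zariski topology: if $\xi$ lies in an affine open $U_0$ whose ring is generated by $x_1,\dots,x_r$, choose $c_i\in K$ with $x_i-c_i\ne0$ at $\xi$; the locus where all $x_i-c_i$ are invertible is closed in $\mathbb G_m^r$. Intersections of two very affine opens are very affine. Let $\mathcal P^p$ be the presheaf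
$$W\mapsto\operatorname{colim}_{U^{\rm an}\supset W}\Lambda^p(H_U)_{\mathbb R}.$$
It maps to $\ker d''$ by taking constant superforms and to $\mathcal L^p$ by taking symbols (constants are killed by (P2)). It suffices that at each $x$ both maps are surjective on stalks and have the same kernel.

**Step 1: surjectivity onto $(\ker d'')_x$.** A germ is given by a chart $(V,\varphi_U)$ and $\alpha=\sum\alpha_Id'u_I$ on $\Omega=\mathrm{trop}_U(V)$. That $d''\alpha=0$ as a form means it vanishes on charts of a refinement, so after passing to a smaller chart around $x$ we may assume $d''\alpha=0$ on $\Omega$. Shrink $\Omega$ to the intersection of $\mathrm{Trop}(U)$ with a ball around $u_0=\mathrm{trop}_U(x)$ such that every cell meeting $\Omega$ contains $u_0$. On a cell $\sigma$, $d''(\alpha|_\sigma)=0$ says that the coefficients of $\alpha|_\sigma$ in a basis of $\Lambda^pL(\sigma)^*$ have zero derivatives. So they are constant on the convex set $\sigma\cap\Omega$ and equal to their values at $u_0$. Hence $\alpha$ and the constant form $\sum\alpha_I(u_0)d'u_I$ agree on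 every cell.

**Step 2: surjectivity onto $\mathcal L^p_x$.** Let $\xi\in X$ be the scheme point under $x$. Since $\kappa(\xi)$ is dense in $\mathcal H(x)$, for $f\in\mathcal O_{X^{\rm an},x}^*$ there is $g\in\mathcal O_{X,\xi}$ with $|f-g|(x)<|f(x)|$, so $\langle f\rangle=\langle g\rangle$. As $g(\xi)\neq0$, $g\in\mathcal O(U)^*$ for some very affine $U\ni\xi$. Finitely many symbols are handled on an intersection of such $U$.

**Step 3: zero as a form implies zero as a symbol.** Let $\omega\in\Lambda^p(H_U)_{\mathbb R}$ with $x\in U^{\rm an}$ be zero as a germ of forms. Then its pull-back to some chart $(V',\varphi_{U'})$ with $x\in V'$, $U'\subset U$ is zero on $\Omega'=\mathrm{trop}_{U'}(V')$, that is, zero on $L(\sigma)$ for each cell $\sigma$ of $\mathrm{Trop}(U')$ meeting $\Omega'$. Let $W\subset V'$ be a strictly affinoid neighborhood of $x$. A polytope in $\mathrm{trop}_{U'}(W)\subset\Omega'$ is the finite union of its intersections with cells, so it contains a polytope of the same dimension inside one cell, and this cell meets $\Omega'$. So $\omega$ is null on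 $W$.

**Step 4: zero as a symbol implies zero as a form.** Let $\omega$ be null on a strictly affinoid neighborhood $W$ of $x$. Choose a chart $(V',\varphi_{U'})$ with $x\in V'\subset W$, $U'\subset U$, and let $\lambda$ be the linear map with $\mathrm{trop}_U=\lambda\circ\mathrm{trop}_{U'}$ up to translation. If a cell $\sigma$ of $\mathrm{Trop}(U')$ meets the open set $\Omega'=\mathrm{trop}_{U'}(V')$, choose a polytope $\sigma_0\subset\sigma\cap\Omega'$ with $\dim\sigma_0=\dim\sigma$. Up to translation $\lambda(\sigma_0)\subset\mathrm{trop}_U(W)$, so $\omega$ vanishes on $L(\lambda(\sigma_0))=\lambda(L(\sigma))$, i.e. $\lambda^*\omega|_{L(\sigma)}=0$. Hence $\lambda^*\omega=0$ on $\Omega'$.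

**Step 5: cohomology.** By (F2), $A^{p,\bullet}$ is a resolution of $\ker d''$, and by (F1) its terms are fine on paracompact open sets. $\square$

With (1.2) this confirms Theorem A for the Tate curve in bidegree $(1,0)$.

## 7. One torus coordinate over an arbitrary base

**Theorem 7.1.** Let $X$ be a Hausdorff good strictly $K$-analytic space, $Y=X\times\mathbb G_m^{\rm an}$ with coordinate $t$ and projection $\mathrm{pr}:Y\to X$, $\tau=(\mathrm{pr},\log|t|):Y\to X\times\mathbb R$, and $\varpi:X\times\mathbb R\to X$ the projection. Then $R^i\tau_*\mathcal L^p_Y=0$ for $i>0$, and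
$$\varpi^{-1}\mathcal L_X^p\oplus\varpi^{-1}\mathcal L_X^{p-1}\to\tau_*\mathcal L_Y^p,\qquad(\alpha,\beta)\mapsto\mathrm{pr}^*\alpha+\mathrm{pr}^*\beta\wedge\langle t\rangle$$
is an isomorphism.

The proof takes the rest of this section and §§8–10. In this section we reduce it to a statement over $k^{\rm sep}$.

**Step 1: restriction to one fiber.** For $V$ affinoid, $\tau^{-1}(V\times[s_1,s_2])$ is affinoid, hence compact. Every compact subset of $X\times\mathbb R$ is covered by finitely many such $V\times[s_1,s_2]$, so $\tau$ is proper. Fix $(x,s)$, and put $k=\mathcal H(x)$, $\rho_0=e^s$, $Z=\tau^{-1}(x,s)=\{|t|=\rho_0\}\subset\mathbb G_{m,k}^{\rm an}$. By proper base change the theorem is equivalent to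
$$H^0(Z,\mathcal L^p_Y|_Z)=\mathcal L_x^p\oplus\mathcal L_x^{p-1}\langle t\rangle,\qquad H^i(Z,\mathcal L_Y^p|_Z)=0\quad(i>0)\tag{7.2}$$
for all $(x,s)$.

**Step 2: étale covers of the base.** We want to enlarge $k$. For $k'\subset k^{\rm sep}$ finite over $k$, let $(X_{k'},x_{k'})\to(X,x)$ be the étale germ with residue field $k'$ given by (F4), functorial in $k'$. It has a representative finite étale over a neighborhood of $x$, again called $X$, with $x_{k'}$ the only point over $x$. If $k'/k$ is Galois with group $G$, the finitely many automorphisms and their relations extend after shrinking $X$, so $G$ acts on $X_{k'}$ over $X$. Put $Y_{k'}=X_{k'}\times\mathbb G_m^{\rm an}=X_{k'}\times_XY$. The fiber over $(x_{k'},s)$ is $Z_{k'}=\{|t|=\rho_0\}\subset\mathbb G_{m,k'}^{\rm an}$, the full preimage of $Z$ in $Y_{k'}$. Put $\mathcal F_{k'}=\mathcal L^p_{Y_{k'}}|_{Z_{k'}}$, and let $g_{k'}:Z_{k'}\to Z$ be the projection.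

**Step 3: Galois descent on the fiber.** Let $k'/k$ be Galois with group $G$ and $y\in Z$. The fiber of $Y_{k'}\to Y$ over $y$ is $\mathcal M(\mathcal H(y)\otimes_kk')$, and $\mathcal H(y)\otimes_kk'=\prod_j\mathcal H(y_j)$, where $G$ permutes the $y_j$ transitively. Let $G_1$ be the stabilizer of $y_1$. An element of $G_1$ acting trivially on $\mathcal H(y_1)$ acts trivially on the embedded $k'$, so it is $1$. Since $|G|=[k':k]=\sum_j[\mathcal H(y_j):\mathcal H(y)]$, transitivity gives $|G_1|=[\mathcal H(y_1):\mathcal H(y)]$. So $\mathcal H(y_1)/\mathcal H(y)$ is Galois with group $G_1$, and by (F4) the action of $G_1$ on the germ $(Y_{k'},y_1)$ is the one in (P5). The map $g_{k'}$ is closed with finite fibers, so $R^ig_{k'*}=0$ for $i>0$ and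
$$\big((g_{k'*}\mathcal F_{k'})^G\big)_y=\Big(\bigoplus_j\mathcal L^p_{y_j}\Big)^G=(\mathcal L^p_{y_1})^{G_1}=\mathcal L_y^p .$$
Hence $\mathcal F_k=(g_{k'*}\mathcal F_{k'})^G$. Averaging over $G$ makes the invariants a direct summand, so
$$H^i(Z,\mathcal F_k)=H^i(Z_{k'},\mathcal F_{k'})^G.\tag{7.3}$$

**Step 4: the limit fiber.** Let $\bar Z$ be the set of multiplicative seminorms on $k^{\rm sep}[t]$ that extend the absolute value of $k^{\rm sep}$ and satisfy $|t|=\rho_0$, with pointwise convergence. It is compact Hausdorff. Since $Z_{k'}$ is described in the same way with $k'[t]$, $\bar Z=\varprojlim Z_{k'}$. Let $\bar g_{k'}:\bar Z\to Z_{k'}$ be the projections, $\bar g=\bar g_k$, $\mathcal G=\mathrm{Gal}(k^{\rm sep}/k)$, and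
$$\bar{\mathcal F}^p=\operatorname{colim}_{k'}\bar g_{k'}^{-1}\mathcal F_{k'},\qquad C^p=\operatorname{colim}_{k'}\mathcal L^p_{x_{k'}}.$$
The transition maps of $C^p$ are injective by (P4). A $\mathcal G$-invariant element comes from some $\mathcal L^p_{x_{k'}}$ with $k'/k$ Galois and is invariant there, so $(C^p)^{\mathcal G}=\mathcal L^p_x$ by (P5). We claim
$$H^i(\bar Z,\bar{\mathcal F}^p)=\operatorname{colim}_{k'}H^i(Z_{k'},\mathcal F_{k'}).\tag{7.4}$$

For $z\in Z$ let $\Phi_{k'}=g_{k'}^{-1}(z)$, a finite set. Then $\bar g^{-1}(z)=\varprojlim\Phi_{k'}$ is profinite. Every open cover of a profinite space is refined by a finite clopen partition, so sheaves on it have no higher cohomology, and $R^i\bar g_*=0$ for $i>0$ by proper base change. Also by proper base change and compactness,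
$$(\bar g_*\bar{\mathcal F}^p)_z=H^0(\bar g^{-1}(z),\bar{\mathcal F}^p)=\operatorname{colim}_{k'}H^0(\bar g^{-1}(z),\bar g_{k'}^{-1}\mathcal F_{k'}).$$
A section of $\bar g_{k'}^{-1}\mathcal F_{k'}$ over $\bar g^{-1}(z)$ is a locally constant function on each of the finitely many clopen fibers over $\Phi_{k'}$, so it factors through $\Phi_{k''}$ for some $k''\supset k'$ and defines an element of $H^0(\Phi_{k''},\mathcal F_{k''})$. Conversely, as $\bar g^{-1}(z)\to\Phi_{k''}$ is surjective, an element of $H^0(\Phi_{k''},\mathcal F_{k''})$ whose pull-back to $\bar g^{-1}(z)$ is zero is zero. So the stalk is $\operatorname{colim}_{k''}H^0(\Phi_{k''},\mathcal F_{k''})=(\operatorname{colim}g_{k''*}\mathcal F_{k''})_z$, that is, $\bar g_*\bar{\mathcal F}^p=\operatorname{colim}g_{k'*}\mathcal F_{k'}$. Therefore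
$$H^i(\bar Z,\bar{\mathcal F}^p)=H^i(Z,\operatorname{colim}g_{k'*}\mathcal F_{k'})=\operatorname{colim}H^i(Z,g_{k'*}\mathcal F_{k'})=\operatorname{colim}H^i(Z_{k'},\mathcal F_{k'}).$$

**Claim 7.5.** $H^0(\bar Z,\bar{\mathcal F}^p)=C^p\oplus C^{p-1}\langle t\rangle$ and $H^i(\bar Z,\bar{\mathcal F}^p)=0$ for $i>0$.

**Step 5: Claim 7.5 implies (7.2).** Let $i>0$. By (7.4) and the claim, a class in $H^i(Z,\mathcal F_k)$ dies in $H^i(Z_{k'},\mathcal F_{k'})$ for some $k'/k$, which we may take Galois. By (7.3) it is $0$. For $i=0$, the same argument shows that $H^0(Z,\mathcal F_k)\to H^0(\bar Z,\bar{\mathcal F}^p)^{\mathcal G}$ is injective. It is surjective too: an invariant section comes from some $\zeta\in H^0(Z_{k'},\mathcal F_{k'})$ with $k'/k$ Galois, the finitely many $g\zeta$, $g\in\mathrm{Gal}(k'/k)$, agree with $\zeta$ over some Galois $k''\supset k'$, and (7.3) applies to $k''$. Since $\langle t\rangle$ is invariant,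
$$H^0(Z,\mathcal F_k)=(C^p)^{\mathcal G}\oplus(C^{p-1})^{\mathcal G}\langle t\rangle=\mathcal L^p_x\oplus\mathcal L^{p-1}_x\langle t\rangle.$$

## 8. The tree $\bar Z$

For $y\in\bar Z$ and $b\in k^{\rm sep}$ put $r_b(y)=|t-b|(y)$ and $r(y)=\inf_br_b(y)$.

**Step 1: the numbers $r_b$ are coordinates.** The discriminant of polynomials of degree $d\ge1$ is a nonzero polynomial in the coefficients and $k^{\rm sep}\supset K$ is nontrivially valued. So every $P\in k^{\rm sep}[t]$ of degree $d$ is a coefficientwise limit of separable polynomials of degree $d$, and these split over $k^{\rm sep}$. Since $\big||P|(y)-|P'|(y)\big|\le\max_\nu|c_\nu-c'_\nu|\rho_0^\nu$ on $\bar Z$, the values $|P|(y)$ are determined by the $r_b(y)$. So $\bar Z\to\prod_b\mathbb R$, $y\mapsto(r_b(y))_b$, is injective and continuous, and as $\bar Z$ is compact it is a homeomorphism onto a closed subset.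

The seminorms $\eta_{a,u}$, $a\in k^{\rm sep}$, $u\ge0$, are defined as in §1, with $r_b=\max(u,|a-b|)$. Such a seminorm lies in $\bar Z$ iff $\max(u,|a|)=\rho_0$. If $r_a(y)<r_b(y)$, then $|a-b|=r_b(y)$. As in §1 there are two cases.

* **(A)** $r(y)=0$, or $r(y)$ is not attained. Then for every $b$ with $r_b(y)>0$ there is $a$ with $r_a(y)<r_b(y)$.
* **(B)** $r=r(y)>0$ is attained at some $a_0$. Then $y=\eta_{a_0,r}$, by the argument in §1. Put $D_y=\{b:|b-a_0|\le r\}=\{b:r_b(y)=r\}$. The classes of $D_y$ modulo $|b-b'|<r$ are the *directions* at $y$. There is only one if $r\notin|\bar k^*|$.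

Conversely each $\eta_{a,u}\in\bar Z$ with $u>0$ is of type (B) with $r=u$. Since $r_0=\rho_0$ on $\bar Z$, we have $r(y)\le\rho_0$. If $r(y)=\rho_0$, it is attained at $0$, so $y=\eta:=\eta_{0,\rho_0}$. Example: for $k=K$ and $\rho_0=1$, $\bar Z$ is the fiber $\{|t|=1\}$ of §1, the directions at $\eta$ are the residue classes, and the open discs of the nonzero classes hang from $\eta$.

**Step 2: points of type (B) are dense.** Let $y$ be of type (A). Then $r(y)<\rho_0$. If $r_a(y)=0$ for some $a$, then $y=\eta_{a,0}$ with $|a|=\rho_0$, and $\eta_{a,u}\to y$ as $u\to0^+$, with $\eta_{a,u}\in\bar Z$ for $u\le\rho_0$. Otherwise $r(y)$ is not attained. Take $a_\nu$ with $r_{a_\nu}(y)\to r(y)$ and $r_{a_\nu}(y)<\rho_0=r_0(y)$. Then $|a_\nu|=\rho_0$, so $\eta_{a_\nu,r_{a_\nu}(y)}\in\bar Z$, and it is of type (B). For each $b$, $r_{a_\nu}(y)<r_b(y)$ for large $\nu$, so $|a_\nu-b|=r_b(y)$ and $\max(r_{a_\nu}(y),|a_\nu-b|)=r_b(y)$. So these points converge to $y$.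

**Step 3: $\bar Z$ is contractible.** For $u\in[0,\rho_0]$ the map $(r_b)\mapsto(\max(r_b,u))$ sends $\eta_{a,v}\in\bar Z$ to $\eta_{a,\max(u,v)}\in\bar Z$. By Step 2 and closedness it maps $\bar Z$ to itself. It is jointly continuous and is the identity for $u=0$. For $u=\rho_0$ it is constant with value $\eta$: $\eta_{a,v}\in\bar Z$ implies $|a|\le\rho_0$, so $\eta_{a,\rho_0}=\eta$, and type (B) points are dense. By homotopy invariance, a constant sheaf $C$ on $\bar Z$ has $H^0(\bar Z,C)=C$ and $H^i(\bar Z,C)=0$ for $i>0$.

## 9. The stalks of $\bar{\mathcal F}^p$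

Put $y_{k'}=\bar g_{k'}(y)$, so $\bar{\mathcal F}_y^p=\operatorname{colim}_{k'}\mathcal L^p_{Y_{k'},y_{k'}}$. Pull-back along $\mathrm{pr}$ maps the constant sheaf $C^*$ to $\bar{\mathcal F}^*$.

**The sections $\ell_b$.** For $b\in k^{\rm sep}$ let $\ell_b$ be the section of $\bar{\mathcal F}^1$ with germ $\langle t-b\rangle$ at each $y$ with $r_b(y)\ne0$. It is a section: near such a $y$, with $b\in k'$, take $b'\in\mathcal O_{X_{k'},x_{k'}}$ with $|b'-b|<r_b(y)$. By (P2) the symbol $\langle t-b'\rangle$ has the prescribed germ wherever $r_b>|b'-b|$. Since $r_b(y)=0$ only for $y=\eta_{b,0}$, $\ell_b$ is defined on $\bar Z\setminus\{b\}$ if $|b|=\rho_0$, where $b$ is identified with $\eta_{b,0}$, and on all of $\bar Z$ otherwise. In particular $\ell_0=\langle t\rangle$ is global.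

**Step 1: generation.** We show that $\bar{\mathcal F}_y^*$ is generated as an algebra by $C^1$ and the $\ell_b$ with $r_b(y)\neq0$. The space $\bar{\mathcal F}^1_y$ is spanned by $\langle h\rangle$, $h\in\mathcal H(y_{k'})^*$. By (P2) and density we may take $h=P/Q$ with $P,Q\in k'[t]$ nonvanishing at $y$, and after a small perturbation $P,Q$ are constant or separable. Over a finite separable extension they split into linear factors $t-b$, none vanishing at $y$, times constants $c$ of that extension, and $\langle c\rangle\in C^1$.

**Step 2: relations at $y$.** Three relations cut the generators down.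

* **(R1)** If $|a-b|<r_a(y)$, then $\ell_a=\ell_b$, by (P2).
* **(R2)** If $r_a(y)<r_b(y)$, then $\ell_b=\langle a-b\rangle\in C^1$, by (P2), since $|(t-b)-(a-b)|=r_a(y)<r_b(y)$.
* **(R3)** If $r_a(y)=r_b(y)=|a-b|>0$, then (P3) applied to $\frac{t-a}{b-a}+\frac{b-t}{b-a}=1$ gives $(\ell_a-\langle b-a\rangle)\wedge(\ell_b-\langle b-a\rangle)=0$. So $\ell_a\wedge\ell_b\in C^1\wedge\ell_a+C^1\wedge\ell_b$.

In case (A), every $\ell_b$ with $r_b(y)>0$ lies in $C^1$ by (R2), so $\bar{\mathcal F}_y^p$ is the image of $C^p$. In case (B), $\ell_b\in C^1$ for $b\notin D_y$ by (R2), for $b\in D_y$ it depends only on the direction by (R1), and products over distinct directions are reduced by (R3). So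
$$\bar{\mathcal F}^p_y=C^p+\sum_bC^{p-1}\ell_b\qquad\text{in case (B)},\tag{9.1}$$
with $b$ running over representatives of the directions at $y$.

**Lemma 9.2.** (i) In case (B), $\bar{\mathcal F}_y^p=C^p\oplus\bigoplus_{\text{directions }b}C^{p-1}\ell_b$, with $C^p$ and each $C^{p-1}$ mapping injectively. (ii) $C^p\to\bar{\mathcal F}_y^p$ is injective for every $y\in\bar Z$.

When $k=K$ we have $C^0=\mathbb R$ and $C^j=0$ for $j>0$, and for $p=1$ part (i) is the uniqueness of the slopes $c_j$ in §1. The proof below is the same idea: move slightly down from $y$ in one direction, now over a whole neighborhood of $x$.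

**Proof.** (i) Let $\alpha+\sum_{i=1}^m\beta_i\ell_{b_i}=0$ at $y=\eta_{a_0,r}$ with $b_i\in D_y$ in distinct directions, so $|b_i-b_j|=r$ for $i\ne j$. We may assume $m\ge1$; otherwise add $b_1=a_0$, $\beta_1=0$. The relation holds at a finite level $k'$, with $\alpha,\beta_i$ from $\mathcal L^*_{x_{k'}}$ and $b_i\in k'$. Write $X,x,Y,y$ for $X_{k'},x_{k'},Y_{k'},y_{k'}$.

**Step (i.1): set-up.** Changing the $b_i$ by elements of absolute value $<r$ at $x$, we may take $b_i\in\mathcal O_{X,x}$. Still $\ell_{b_i}=\langle t-b_i\rangle$ at $y$ and $|b_i-b_j|(x)=r$. Choose a strictly affinoid neighborhood $W$ of $x$ with $b_i\in\mathcal O(W)$, and $f\in(\mathcal O(W)^*)^l$, such that $\alpha,\beta_i$ are represented via $f$ by constant forms $\omega\in\Lambda^p(\mathbb R^l)^*$, $\omega_i\in\Lambda^{p-1}(\mathbb R^l)^*$. Choose a strictly affinoid neighborhood $V$ of $y$ in $\mathrm{pr}^{-1}(W)$ on which all $t-b_i$ are units and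
$$\theta=\omega+\sum_j\omega_j\wedge e_j\quad\text{vanishes on}\quad\log|(f,t-b_1,\dots,t-b_m)|(V),\tag{9.3}$$
where $e_j$ is the differential of the coordinate $\log|t-b_j|$.

**Step (i.2): a family of points below $y$.** Fix $i$. For $w\in W$, $u>0$ let $s(w,u)\in W\times\mathbb A^{1,\rm an}$ be the point $\sum c_\nu(t-b_i)^\nu\mapsto\max_\nu|c_\nu(w)|u^\nu$, a Gauss norm over $\mathcal H(w)$. The topology of $W\times\mathbb A^{1,\rm an}$ is the coarsest one making $|P|$ continuous for all $P\in\mathcal O(W)[t]$. Writing $P=\sum c_\nu(t-b_i)^\nu$ with $c_\nu\in\mathcal O(W)$, we see that $|P|(s(w,u))=\max_\nu|c_\nu(w)|u^\nu$ is continuous in $(w,u)$, so $s$ is continuous. Also $s(x,r)=y$, because $y=\eta_{b_i(x),r}$. So there are $0<u_1<u_2<r$ with $s(x,u)$ in the interior of $V$ for $u\in[u_1,u_2]$. By compactness of $[u_1,u_2]$ there is a strictly affinoid neighborhood $W'\subset W$ of $x$ with $s(W'\times[u_1,u_2])\subset V$ and $|b_i-b_j|>u_2$ on $W'$ for $j\neq i$.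

**Step (i.3): a product inside the image.** At $s(w,u)$ we have $|f|=|f(w)|$, $|t-b_i|=u$, and $|t-b_j|=\max(u,|(b_i-b_j)(w)|)=|(b_i-b_j)(w)|$ for $j\ne i$. Put $P=\log|(f,(b_i-b_j)_{j\ne i})|(W')$, which is polyhedral by (F3), and $I=[\log u_1,\log u_2]$ in the coordinate with differential $e_i$. Then $P\times I\subset\log|(f,t-b_1,\dots,t-b_m)|(V)$. For a polytope $\sigma\subset P$ we have $L(\sigma\times I)=L(\sigma)\oplus\mathbb R$. Separating the terms with and without $e_i$ in $\theta|_{L(\sigma\times I)}=0$ gives
$$\omega_i|_{L(\sigma)}=0,\qquad\Big(\omega+\sum_{j\ne i}\omega_j\wedge e_j\Big)\Big|_{L(\sigma)}=0.\tag{9.4}$$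

**Step (i.4): conclusion.** By the first equation and Lemma 4.2(c), applied to the projection of $P$ onto $\log|f|(W')$, $\omega_i$ vanishes on $\log|f|(W')$. So $\beta_i=0$. As $i$ was arbitrary, all $\beta_j=0$. Fix one $i$ again and shrink $W'$ so that all $\omega_j$ vanish on $\log|f|(W')$. By 4.2(c), each $\omega_j\wedge e_j$ with $j\ne i$ vanishes on $P$, so by the second equation $\omega$ vanishes on $P$, hence on $\log|f|(W')$, and $\alpha=0$. With (9.1) this proves (i).

(ii) If $\alpha\in C^p$ is zero in $\bar{\mathcal F}_y^p$, it is zero in the stalks at all points near $y$. Among them is one of type (B) by §8, Step 2, and (i) gives $\alpha=0$. $\square$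

## 10. Cohomology of $\bar{\mathcal F}^p$ on the tree

We prove Claim 7.5, and with it Theorem 7.1.

**Step 1: the case $\rho_0\notin|\bar k^*|$.** Here $|t-b|=\max(\rho_0,|b|)$ on $\bar Z$ for all $b\in k^{\rm sep}$, so $\bar Z=\{\eta\}$. The only direction at $\eta$ is that of $0$, and Claim 7.5 is Lemma 9.2(i).

From now on $\rho_0\in|\bar k^*|=|(k^{\rm sep})^*|$. Let $\mathcal Q=\bar{\mathcal F}^p/C^p$. By §9, $\mathcal Q_y=0$ in case (A) and $\mathcal Q_y=\bigoplus_{\text{directions}}C^{p-1}\ell_b$ in case (B).

**Step 2: splitting off the direction of $0$.** For $y\ne\eta$ we have $r(y)<\rho_0$, so there is $a$ with $r_a(y)<\rho_0=r_0(y)$, and $\ell_0\in C^1$ at $y$ by (R2). Hence $\beta\mapsto\beta\ell_0$, from the constant sheaf $C^{p-1}$ to $\mathcal Q$, is zero on stalks off $\eta$ and injective at $\eta$. With $i_\eta:\{\eta\}\hookrightarrow\bar Z$ it induces an injection $i_{\eta*}C^{p-1}\hookrightarrow\mathcal Q$. Let $\mathcal Q'$ be the quotient.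

**Step 3: $H^i(\bar Z,\mathcal Q')=0$ for all $i\ge0$.** This replaces the descent of slopes in §1: we add one path from $\eta$ down to a point $b$ at a time. Let $\mathcal B=\{b\in k^{\rm sep}:|b|=\rho_0\}$. For finite $S\subset\mathcal B$ let $\mathcal Q'_S\subset\mathcal Q'$ be the image of $\bigoplus_{b\in S}j_{b!}C^{p-1}$ under $\beta\mapsto\beta\ell_b$, where $j_b:\bar Z\setminus\{b\}\hookrightarrow\bar Z$. If $y=\eta_{a_0,r}\ne\eta$ is of type (B), then $r<\rho_0=|a_0|$, so $D_y\subset\mathcal B$. At $\eta$ the directions other than that of $0$ are represented by elements of $\mathcal B$. So $\mathcal Q'=\bigcup_S\mathcal Q'_S$, a filtered union. By (F6) it suffices to show $H^i(\bar Z,\mathcal Q'_S)=0$ for all $i$, which we do by induction on $|S|$. The case $S=\emptyset$ is trivial.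

Let $b\in\mathcal B\setminus S$, $S'=S\cup\{b\}$, $\mathcal R=\mathcal Q'_{S'}/\mathcal Q'_S$, a quotient of $j_{b!}C^{p-1}$. For $y\neq b$ the germ of $\ell_b$ can act nontrivially in $\mathcal Q'_y$ only if $y$ is of type (B) with $r_b(y)=r(y)$, i.e. $y=\eta_{b,u}$ with $0<u\le\rho_0$. At $\eta$ the direction of $b$ is not that of $0$. At $y=\eta_{b,u}$, compare with $b'\in S$.

* If $|b-b'|<u$, then $\ell_b=\ell_{b'}$ by (R1), so $\mathcal R_y=0$.
* If $|b-b'|=u$, then $b'$ gives a different direction.
* If $|b-b'|>u$, then $C^{p-1}\ell_{b'}$ is zero in $\mathcal Q'_y$ by (R2).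

Put $u_0=\min(\rho_0,\min_{b'\in S}|b-b'|)>0$ and $J=\{\eta_{b,u}:0<u\le u_0\}$. Lemma 9.2 gives $\mathcal R_y=C^{p-1}$, via $\beta\mapsto\beta\ell_b$, for $y\in J$, and $\mathcal R_y=0$ otherwise. The map $u\mapsto\eta_{b,u}$ is continuous and injective on $[0,u_0]$, so $J\cup\{b\}$ is compact and homeomorphic to $[0,u_0]$ with $b\leftrightarrow0$, and $J$ is closed in $\bar Z\setminus\{b\}$. A quotient of $j_{b!}C^{p-1}$ with these stalks is the extension by zero of the constant sheaf $C^{p-1}$ on $J$. Hence
$$H^i(\bar Z,\mathcal R)=H^i([0,u_0],\{0\};C^{p-1})=0\quad\text{for all }i.\tag{10.1}$$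
The sequence $0\to\mathcal Q'_S\to\mathcal Q'_{S'}\to\mathcal R\to0$ completes the induction.

**Step 4: assembling.** From $0\to i_{\eta*}C^{p-1}\to\mathcal Q\to\mathcal Q'\to0$ we get $H^0(\bar Z,\mathcal Q)=C^{p-1}\ell_0$ and $H^i(\bar Z,\mathcal Q)=0$ for $i>0$. By §8, Step 3, $H^0(\bar Z,C^p)=C^p$ and $H^i(\bar Z,C^p)=0$ for $i>0$. The sequence $0\to C^p\to\bar{\mathcal F}^p\to\mathcal Q\to0$ is exact on the left by Lemma 9.2(ii), and the elements $\beta\ell_0$ lift to the global sections $\beta\langle t\rangle$. Its long exact sequence gives Claim 7.5. $\square$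

## 11. From the torus to the abelian variety

**Proposition 11.1.** For $\mathrm{trop}:T^{\rm an}\to\mathbb R^n$, $x\mapsto(\log|t_i(x)|)_i$: $R^i\mathrm{trop}_*\mathcal L^p=0$ for $i>0$, and $du_I\mapsto\langle t_{i_1}\rangle\wedge\dots\wedge\langle t_{i_p}\rangle$ is an isomorphism from the constant sheaf $\Lambda^pN_{\mathbb R}^*$ onto $\mathrm{trop}_*\mathcal L^p$.

**Proof.** Induction on $n$; write $\mathrm{trop}_n$ for $\mathrm{trop}$. For $n=0$, $T^{\rm an}$ is a point with $\mathcal L^0=\mathbb R$, and $\mathcal L^p=0$ for $p>0$ by (P2). For $n\ge1$ let $X=(\mathbb G_m^{n-1})^{\rm an}$, so $T^{\rm an}=X\times\mathbb G_m^{\rm an}=Y$ and $\mathrm{trop}_n=(\mathrm{trop}_{n-1}\times\mathrm{id}_{\mathbb R})\circ\tau$. By Theorem 7.1, $R\tau_*\mathcal L_Y^p=\varpi^{-1}\mathcal L^p_X\oplus\varpi^{-1}\mathcal L^{p-1}_X\wedge\langle t_n\rangle$. Since $\mathrm{trop}_{n-1}$ is proper, base change along $\mathbb R^{n-1}\times\mathbb R\to\mathbb R^{n-1}$ shows that $R^i(\mathrm{trop}_{n-1}\times\mathrm{id})_*\varpi^{-1}\mathcal L_X^j$ is the pull-back of $R^i\mathrm{trop}_{n-1,*}\mathcal L_X^j$.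 By induction the latter is $0$ for $i>0$ and the constant sheaf $\Lambda^j(\mathbb R^{n-1})^*$ for $i=0$. Finally $\Lambda^p(\mathbb R^{n-1})^*\oplus\Lambda^{p-1}(\mathbb R^{n-1})^*\wedge du_n=\Lambda^p(\mathbb R^n)^*$. $\square$

**Proof of Theorem B.**

**Step 1: descent of the sheaf computation.** If $\Omega_0\subset N_{\mathbb R}$ is open with pairwise disjoint $\Lambda$-translates, then $\pi$ identifies $\mathrm{trop}^{-1}(\Omega_0)$ with the preimage under $\tau_A$ of the image of $\Omega_0$ in $B$. The sheaf $\mathcal L^p$ is defined intrinsically on analytic spaces and $\pi$ is a local isomorphism, so $\pi^{-1}\mathcal L^p_{A^{\rm an}}=\mathcal L^p_{T^{\rm an}}$. For $\mu\in M$, translation satisfies $\langle\mu^*t_i\rangle=\langle t_i(\mu)t_i\rangle=\langle t_i\rangle$ by (P2). So Proposition 11.1 descends: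
$$R^i\tau_{A*}\mathcal L^p=0\ (i>0),\qquad\Lambda^pN_{\mathbb R}^*\xrightarrow{\ \sim\ }\tau_{A*}\mathcal L^p\quad(\text{constant sheaf on }B).\tag{11.2}$$

**Step 2: the map of complexes.** We have $\mathcal A_B^{p,q}(B)=A^{p,q}(N_{\mathbb R})^\Lambda$ and $\mathcal A_B^{p,\bullet}=\Lambda^pN_{\mathbb R}^*\otimes\mathcal A_B^{0,\bullet}$, where $\mathcal A_B^{0,\bullet}$ is the de Rham complex of $B$ up to signs. So $\mathcal A_B^{p,\bullet}$ is a fine resolution of $\Lambda^pN_{\mathbb R}^*$.

We check the construction of $\phi_A$ recalled in §2. A map $F$ as there amounts to units $g_i\in\mathcal O(U)^*$ with $|g_i|=c_i|t_i\circ\varsigma|$ on $V$, $c_i\in\mathbb R_{>0}$. Such $g_i$ exist locally: by the approximation in Step 2 of Proposition 6.1 applied to the analytic unit $t_i\circ\varsigma$, one even gets $|g_i|=|t_i\circ\varsigma|$ near a given point. Two choices agree on a common refinement, since the two affine maps agree on $\mathrm{trop}(V)$, hence on the part of each cell lying in it. Changing $\varsigma$ translates by $\Lambda$, which does not matter for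 invariant forms. The construction is local on $B$ and gives a morphism of complexes of sheaves
$$\mathcal A_B^{p,\bullet}\to\tau_{A*}A_A^{p,\bullet}.\tag{11.3}$$
On $\ker d''$ in degree $0$ it sends $du_I$ to $d'\log|g_{i_1}|\wedge\dots\wedge d'\log|g_{i_p}|$. Under Proposition 6.1 this corresponds to $\langle g_{i_1}\rangle\wedge\dots\wedge\langle g_{i_p}\rangle=\langle t_{i_1}\circ\varsigma\rangle\wedge\dots\wedge\langle t_{i_p}\circ\varsigma\rangle$. So on $\ker d''$, (11.3) is exactly the map of (11.2).

**Step 3: sections over $\Omega$.** Let $\Omega\subset B$ be open. The map $\tau_A$ is proper and $\Omega$ is $\sigma$-compact, so $\tau_A^{-1}(\Omega)$ is locally compact, Hausdorff and $\sigma$-compact, hence paracompact. So the sheaves $A_A^{p,q}$ have no higher cohomology on it. As $\Omega$ varies this gives $R^j\tau_{A*}A_A^{p,q}=0$ for $j>0$, and then $H^j(\Omega,\tau_{A*}A_A^{p,q})=H^j(\tau_A^{-1}(\Omega),A_A^{p,q})=0$ for $j>0$. By (F2) and Proposition 6.1, $\tau_{A*}A_A^{p,\bullet}$ represents $R\tau_{A*}\mathcal L^p$. By (11.2), the map (11.3) is an isomorphism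 on cohomology sheaves: in degree $0$ it is the isomorphism $\Lambda^pN_{\mathbb R}^*\to\tau_{A*}\mathcal L^p$, and in positive degrees both sides vanish. So (11.3) is a quasi-isomorphism of bounded below complexes of $\Gamma(\Omega,-)$-acyclic sheaves, hence a quasi-isomorphism on sections over $\Omega$. The cohomology of the source over $\Omega$ is $\Lambda^pN^*_{\mathbb R}\otimes H^q(\Omega,\mathbb R)$. This is Theorem B for $A$.

**Step 4: the quotients $T^{\rm an}/M$ of any rank.** Let $M\subset T(K)$ be mapped injectively onto a discrete subgroup. It acts freely and properly discontinuously on $T^{\rm an}$, since it does so on $N_{\mathbb R}$ via $\mathrm{trop}$. Over the image of a small open $\Omega_0\subset N_{\mathbb R}$ the map $T^{\rm an}/M\to N_{\mathbb R}/\mathrm{trop}_T(M)$ is $\mathrm{trop}^{-1}(\Omega_0)\to\Omega_0$, so it is proper, $T^{\rm an}/M$ is Hausdorff, and preimages of open sets are locally compact and $\sigma$-compact, hence paracompact. Proposition 6.1 and (F2) apply on $T^{\rm an}$, are local, and are compatible with translations, so they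 descend. The descended sheaves of forms are locally fine, hence locally soft. Softness is a local property on paracompact spaces, so these sheaves are soft and acyclic on preimages of open sets. Steps 1–3 now apply verbatim with the torus as chart domain and $g_i=t_i$. $\square$

**Proof of Theorem A.** Take $\Omega=B$ in Theorem B: $\phi_A^{p,\bullet}:A^{p,\bullet}(N_{\mathbb R})^\Lambda\to A^{p,\bullet}(A^{\rm an})$ is a quasi-isomorphism. The cohomology of the source is $\Lambda^pN_{\mathbb R}^*\otimes H^q_{dR}(N_{\mathbb R}/\Lambda)$. Since $N_{\mathbb R}/\Lambda$ is a compact real torus, translation-invariant forms give $\Lambda^qN_{\mathbb R}^*\xrightarrow{\sim}H^q_{dR}(N_{\mathbb R}/\Lambda)$. Hence $\Lambda^pN_{\mathbb R}^*\otimes\Lambda^qN_{\mathbb R}^*\to H^{p,q}_{d''}(A^{\rm an})$, $\alpha\mapsto[\phi_A^{p,q}(\alpha)]$, is an isomorphism, and this map is $\Phi_A^{p,q}$. $\square$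

For a product of two Tate curves, for instance, $n=2$ and $H^{1,1}_{d''}(A^{\rm an})$ has the basis $d'\log|t_i|\wedge d''\log|t_j|$, $i,j\in\{1,2\}$.

**Proof of Corollary C.** Pull-back of forms commutes with $\wedge$, so $\bigoplus\Phi_A^{p,q}$ is an algebra homomorphism, bijective by Theorem A. The pairing
$$(\Lambda^pN_{\mathbb R}^*\otimes\Lambda^qN_{\mathbb R}^*)\times(\Lambda^{n-p}N_{\mathbb R}^*\otimes\Lambda^{n-q}N_{\mathbb R}^*)\to\Lambda^nN_{\mathbb R}^*\otimes\Lambda^nN_{\mathbb R}^*\cong\mathbb R$$
is, up to sign, the product of two perfect pairings, hence perfect. $\square$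

**Remark 11.4.** The dimension $\dim H^{0,1}_{d''}$ detects total degeneration. Let $A/K$ be any abelian variety of dimension $n$ with toric rank $r$. Since $\mathcal L^0=\mathbb R$, Proposition 6.1 gives $H^{0,q}_{d''}(A^{\rm an})=H^q(A^{\rm an},\mathbb R)$. By Berkovich, *Spectral theory and analytic geometry over non-Archimedean fields*, §6.5, $A^{\rm an}$ is homotopy equivalent to $(\mathbb R/\mathbb Z)^r$. So $\dim H^{0,q}_{d''}(A^{\rm an})=\binom rq$, and $\dim H^{0,1}_{d''}(A^{\rm an})=n$ iff $r=n$, that is, iff $A$ is totally degenerate.
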